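\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{The inner mapping radius of a univalent harmonic mapping can exceed $2$}


\begin{abstract}
For a normalized univalent harmonic mapping $f\in S_H^O$ of the unit disk, let $\rho_O(f)$ be the conformal radius at $0$ of the image domain. It was asked whether $\frac12\le\rho_O(f)\le2$ always holds. We show that the upper bound fails, by an explicit $f$ with $\rho_O(f)>2.0001$ whose image is a plane with three parallel slits. We also show that the values of $\rho_O$ form an interval containing $[\frac12,2.0001]$, and that $\rho_O(f)\ge\frac n{n+1}$ for mappings with dilatation $e^{i\theta}z^n$ that are sufficiently regular up to the boundary.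
\end{abstract}

\section{The question and the results}

Let $\mathbb D$ be the open unit disk. The class $S_H$ consists of the complex-valued harmonic functions $f=h+\overline g$ on $\mathbb D$, with $h$ and $g$ analytic, that are univalent and sense-preserving and normalized by $h(0)=g(0)=0$, $h'(0)=1$. The subclass $S_H^O$ is given by the further condition $g'(0)=0$. Recall that $f$ is sense-preserving and locally univalent as soon as $h'\ne0$ and the \emph{dilatation} $g'/h'$ has modulus less than $1$, because the Jacobian of $f$ is $|h'|^2-|g'|^2$.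

For a simply connected domain $\Omega\ne\mathbb C$ with $0\in\Omega$, let $R(\Omega)=F'(0)$, where $F$ is the conformal map of $\mathbb D$ onto $\Omega$ with $F(0)=0$, $F'(0)>0$; it exists and is unique by the Riemann mapping theorem. This is the \emph{conformal radius} of $\Omega$ at $0$. The \emph{inner mapping radius} of $f\in S_H^O$ is
\[
\rho_O(f)=R\big(f(\mathbb D)\big).
\]
The definition presupposes that $f(\mathbb D)\ne\mathbb C$ for every $f\in S_H^O$, which we take as known. The normalization of $S_H^O$ says that $f(z)=z+O(|z|^2)$ at the origin. If $f$ is analytic, then $F=f$ and $\rho_O(f)=1$. In general $\rho_O(f)$ compares two parametrizations of the same domain, the harmonic one and the conformal one, by their derivatives at the center.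

For every $f\in S_H^O$ one has
\[
\frac14\le\rho_O(f)\le\frac{8\pi\sqrt3}{9}<4.837 ,
\]
see \cite{OP}. There are functions in $S_H^O$ with $\rho_O=\frac12$, and functions with $\rho_O<2$ arbitrarily close to $2$. In Section~\ref{sec:shear} we give examples of both kinds by one simple construction. Open Problem~5 of \cite{OP} asks for a proof of $\frac12\le\rho_O(f)\le2$ on $S_H^O$, or for a mapping that violates one of the two inequalities. The upper inequality is false.

Throughout, $\mathbb H=\{Z:\operatorname{Re}Z>0\}$ and
\[
Z=\frac{1+z}{1-z},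
\]
which maps $\mathbb D$ conformally onto $\mathbb H$ with $0\mapsto1$ and $\frac{dZ}{dz}(0)=2$. We write $\operatorname{Log}$ for the principal logarithm and, on $\mathbb H$, $\operatorname{Arctan}w=\frac1{2i}\operatorname{Log}\frac{1+iw}{1-iw}$. For $Z\in\mathbb H$ we have $Z^2\notin(-\infty,0]$, so $\operatorname{Log}(Z^2+\sigma)$ is analytic on $\mathbb H$ for every $\sigma>0$.

\begin{theorem}\label{thm:main}
Let $s=20$, $q=10^{-9}$, $\varepsilon=10^{-6}$, and
\begin{align*}
B(Z)&=q(Z^2-1)+\operatorname{Log}\frac{Z^2+s^2}{1+s^2},\\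
A_0(Z)&=2q(Z-1)+\tfrac2s\big(\operatorname{Arctan}\tfrac Zs-\arctan\tfrac1s\big),
\end{align*}
$A=(1-\varepsilon)A_0+\varepsilon B$, $c=\frac1{2B'(1)}$, and
\[
h(z)=\tfrac c2(A+B)\Big(\frac{1+z}{1-z}\Big),\qquad
g(z)=\tfrac c2(A-B)\Big(\frac{1+z}{1-z}\Big).
\]
Then $f=h+\overline g\in S_H^O$ and $\rho_O(f)>2.0001$.
\end{theorem}

\begin{theorem}\label{thm:interval}
The set $\{\rho_O(f):f\in S_H^O\}$ is an interval, and it contains $[\frac12,2.0001]$.
\end{theorem}

On the lower side we have a positive result for a subclass.

\begin{theorem}\label{thm:lower}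
Let $f=h+\overline g\in S_H^O$ have dilatation $g'/h'=e^{i\theta}z^n$ with $n\ge1$. Assume that $h'$ extends continuously to $\overline{\mathbb D}$ and that $f(\mathbb D)=\operatorname{int}\overline{f(\mathbb D)}$ (for example, that $f$ is injective on $\overline{\mathbb D}$). Then $\rho_O(f)\ge\frac n{n+1}$; in particular $\rho_O(f)\ge\frac12$.
\end{theorem}

We do not determine the supremum or the infimum of $\rho_O$ over $S_H^O$, and whether $\rho_O\ge\frac12$ holds on all of $S_H^O$ is not decided here.

The idea of Theorem~\ref{thm:main} is as follows. Shearing a conformal map in the horizontal direction produces $f\in S_H^O$ whose $\rho_O$ is the quotient of the conformal radii of the sheared and the original domain. For a plane slit along one ray the quotient can be made as close to $2$ as we wish. We then add two far-away slits. They are placed so that the shear pulls their tips back a long way, and the quotient rises slightly above $2$.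

\section{Shears and conformal radii}\label{sec:shear}

We use three standard facts. First, by the Schwarz lemma applied to $F^{-1}\circ\Psi$,
\begin{equation}\label{eq:schwarz}
\Psi:\mathbb D\to\Omega\ \text{analytic},\ \Psi(0)=0\quad\Longrightarrow\quad|\Psi'(0)|\le R(\Omega);
\end{equation}
in particular $R$ is monotone under inclusion. Second, $R(c\,\Omega)=c\,R(\Omega)$ for $c>0$. Third, if $K$ maps $\mathbb H$ conformally onto $\Omega$ with $K(1)=0$, then
\begin{equation}\label{eq:R}
R(\Omega)=2|K'(1)|,
\end{equation}
because $\frac{dZ}{dz}(0)=2$.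

Let $B$ be a conformal map of $\mathbb H$ onto a domain $\Omega$ that meets every horizontal line in an interval or not at all. If $\Omega$ meets the line $\operatorname{Im}w=y$, then the level set $\{Z\in\mathbb H:\operatorname{Im}B(Z)=y\}$ is an arc, which we orient by increasing $\operatorname{Re}B$. Accordingly we speak of its \emph{left} and its \emph{right} end.

\begin{lemma}[shearing]\label{lem:shear}
Let $B$ and $\Omega$ be as above, with $B(1)=0$ and $B'(1)>0$. Let $P$ be analytic on $\mathbb H$ with $\operatorname{Re}P>0$ and $P(1)=1$, and let $A$ be the primitive of $PB'$ with $A(1)=0$. Put $c=\frac1{2B'(1)}$. Then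
\[
f=c\,(\operatorname{Re}A+i\operatorname{Im}B)\Big(\frac{1+z}{1-z}\Big)
\]
belongs to $S_H^O$ and has dilatation $\frac{P-1}{P+1}$. The domain $\widetilde\Omega=f(\mathbb D)/c$ meets the line $\operatorname{Im}w=y$ exactly when $\Omega$ does. It meets it in the open interval whose left and right end points are the (possibly infinite) limits of $\operatorname{Re}A$ at the left and the right end of the arc $\{\operatorname{Im}B=y\}$. Moreover
\begin{equation}\label{eq:ratio}
\rho_O(f)=\frac{R(\widetilde\Omega)}{R(\Omega)} .
\end{equation}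
\end{lemma}

\begin{proof}
Put $h=\frac c2(A+B)$ and $g=\frac c2(A-B)$, both evaluated at $Z=\frac{1+z}{1-z}$. Then $h+\overline g=f$. Since $A'+B'=(P+1)B'\ne0$, we have $h'\neq0$, and $g'/h'=\frac{P-1}{P+1}$ has modulus less than $1$ because $\operatorname{Re}P>0$. Also $h(0)=g(0)=0$. From $A'(1)=B'(1)$ we get $g'(0)=0$ and $h'(0)=cB'(1)\cdot2=1$.

Let $\beta=B^{-1}:\Omega\to\mathbb H$. Then $(A\circ\beta)'=(A'/B')\circ\beta=P\circ\beta$, so
\[
\frac{\partial}{\partial x}\operatorname{Re}A(\beta(x+iy))=\operatorname{Re}P(\beta(x+iy))>0 .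
\]
In the coordinate $x+iy\in\Omega$ the map $\operatorname{Re}A+i\operatorname{Im}B$ is $x+iy\mapsto\operatorname{Re}A(\beta(x+iy))+iy$. It keeps heights and is strictly increasing on each horizontal interval of $\Omega$. Hence it is injective, and its image at height $y$ is the interval described. Finally $c=1/R(\Omega)$ by \eqref{eq:R}, so $\rho_O(f)=R(c\,\widetilde\Omega)=R(\widetilde\Omega)/R(\Omega)$.
\end{proof}

So $A$ decides where the ends of the horizontal intervals go, while $B$ alone decides the normalization. The following example shows the mechanism behind Theorem~\ref{thm:main}.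

\begin{proposition}\label{prop:two}
For $0<\varepsilon<1$ let $B=Z^2-1$ and $P=\frac{1-\varepsilon}Z+\varepsilon$. The mapping $f$ of Lemma~\ref{lem:shear} has $\rho_O(f)=2-\varepsilon$.
\end{proposition}

\begin{proof}
The function $B$ maps $\mathbb H$ conformally onto $\Omega=\mathbb C\setminus(-\infty,-1]$, and $\operatorname{Re}P>0$, $P(1)=1$, so Lemma~\ref{lem:shear} applies. We have $A=2(1-\varepsilon)(Z-1)+\varepsilon(Z^2-1)$. Write $Z=X+iY$. The arc at height $y\ne0$ is $2XY=y$, and $\operatorname{Re}B=X^2-Y^2-1$ increases with $X\in(0,\infty)$. At the right end $X\to\infty$ and $\operatorname{Re}A\to+\infty$, also for $y=0$. At the left end for $y\ne0$ we have $X\to0$ and $|Y|\to\infty$, so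
\[
\operatorname{Re}A=2(1-\varepsilon)(X-1)+\varepsilon(X^2-Y^2-1)\to-\infty .
\]
For $y=0$ the arc is $(0,\infty)$, and at its left end $Z\to0$, $\operatorname{Re}A\to-2(1-\varepsilon)-\varepsilon=-(2-\varepsilon)$. Hence $\widetilde\Omega=\mathbb C\setminus(-\infty,-(2-\varepsilon)]=(2-\varepsilon)\,\Omega$, and \eqref{eq:ratio} gives $\rho_O(f)=2-\varepsilon$.
\end{proof}

The term $\varepsilon$ is essential. For $\varepsilon=0$ we have $\operatorname{Re}A=2(X-1)$, which tends to $-2$ at every left end. Then $\widetilde\Omega$ is the half-plane $\{\operatorname{Re}w>-2\}$, $R(\widetilde\Omega)=R(\Omega)=4$ and $\rho_O(f)=1$. A tiny $\varepsilon$ hardly moves the tip of the slit, where $Z\to0$. But at the other left ends $\operatorname{Re}B\to-\infty$, so $\varepsilon B$ opens the half-plane into a slit plane and nearly doubles $\rho_O$.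

\begin{proposition}\label{prop:half}
Let $P=Z$, $B=\frac1{16}\big(3(Z^2-1)+2(Z-1)\big)$ and $A=\frac18(Z^3-1)+\frac1{16}(Z^2-1)$. The mapping $f_*$ of Lemma~\ref{lem:shear} has dilatation $z$, and $\rho_O(f_*)=\frac12$.
\end{proposition}

\begin{proof}
Write $Z=X+iY$. We have $B'=\frac{3Z+1}8$ and $A'=ZB'$. Since $B=\frac{(3Z+1)^2-16}{48}$ and $\operatorname{Re}(3Z+1)>0$, $B$ is univalent. From $\operatorname{Im}B=\frac{(3X+1)Y}8$, the arc at height $v$ is $Y=\frac{8v}{3X+1}$, $0<X<\infty$. On it $\operatorname{Re}B=\frac{(3X+1)^2-9Y^2-16}{48}$ increases strictly with $X$, since $Y^2$ does not increase, and it tends to $+\infty$. So $\Omega=B(\mathbb H)$ meets every horizontal line in an interval, and Lemma~\ref{lem:shear} applies. As $B'(1)=\frac12$, we have $R(\Omega)=1$ and $c=1$. The dilatation is $\frac{Z-1}{Z+1}=z$.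

At the left end $X\to0$, $Z\to8vi$, and $\operatorname{Re}A\to-\frac18-\frac{64v^2+1}{16}=-\frac3{16}-4v^2$. At the right end $X\to\infty$, $Y\to0$ and $\operatorname{Re}A\to+\infty$. Thus
\[
\widetilde\Omega=f_*(\mathbb D)=\{u+iv:\ u>-\tfrac3{16}-4v^2\}.
\]
Let $K(Z)=\frac{(Z+1)^2-4}{16}$, which is univalent on $\mathbb H$ with $K(1)=0$. Its imaginary part is $\frac{(X+1)Y}8$. At height $v$ we have $Y=\frac{8v}{X+1}$, and $\operatorname{Re}K=\frac{(X+1)^2-Y^2-4}{16}$ increases from $-\frac3{16}-4v^2$ to $+\infty$. So $K(\mathbb H)=\widetilde\Omega$, $R(\widetilde\Omega)=2K'(1)=\frac12$, and $\rho_O(f_*)=\frac12$.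
\end{proof}

\section{Planes with three slits}

In Proposition~\ref{prop:two} the sheared domain is similar to the original one. To get beyond $2$ we need a family of domains that is still explicit but has one more degree of freedom of shape. For $x_0,x_1\in\mathbb R$ put
\[
\Sigma(x_0,x_1)=\mathbb C\setminus\Big((-\infty,x_0]\cup\big((-\infty,x_1]+i\pi\big)\cup\big((-\infty,x_1]-i\pi\big)\Big).
\]
If $x_0'\le x_0$ and $x_1'\le x_1$, then $\Sigma(x_0,x_1)\subset\Sigma(x_0',x_1')$.

\begin{lemma}\label{lem:slits}
Let $p,\sigma>0$ and $B_{p,\sigma}(Z)=p(Z^2-1)+\operatorname{Log}\frac{Z^2+\sigma}{1+\sigma}$. Then $B_{p,\sigma}$ maps $\mathbb H$ conformally onto $\Sigma(x_0,x_1)$, where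
\[
x_0=-p-\log(1+1/\sigma),\qquad x_1=-p(1+\sigma)-1-\log\big(p(1+\sigma)\big).
\]
On each arc $\{\operatorname{Im}B_{p,\sigma}=y\}$ we have $\operatorname{Re}B_{p,\sigma}\to+\infty$ at the right end. At the left end:
\begin{enumerate}
\item[(i)] if $y=0$, then $Z\to0$;
\item[(ii)] if $0<|y|<\pi$, then $Z\to\pm i\sqrt\sigma$ and $\operatorname{Re}B_{p,\sigma}\to-\infty$;
\item[(iii)] if $|y|=\pi$, then $Z\to\pm i\sqrt{\sigma+1/p}$;
\item[(iv)] if $|y|>\pi$, then $\operatorname{Im}Z\to\pm\infty$, $\operatorname{Re}Z\to0$ and $\operatorname{Re}B_{p,\sigma}\to-\infty$.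
\end{enumerate}
The signs in {\rm(ii)}--{\rm(iv)} are that of $y$.
\end{lemma}

\begin{proof}
Put $\zeta=Z^2=\xi+i\eta\in\mathbb C\setminus(-\infty,0]$ and regard $B=B_{p,\sigma}$ as a function of $\zeta$. Then $\operatorname{Im}B=p\eta+\arg(\zeta+\sigma)$ has the sign of $\eta$. Since $B(\overline Z)=\overline{B(Z)}$, it is enough to treat heights $y\ge0$.

\emph{Height $y=0$.} The level set is $\zeta\in(0,\infty)$, where $B$ increases strictly from $-p+\log\frac\sigma{1+\sigma}=x_0$, the limit as $\zeta\to0$, to $+\infty$.

\emph{Height $y>0$.} Use $\vartheta=\arg(\zeta+\sigma)\in(0,\pi)$ as a parameter. The equation $p\eta+\vartheta=y$ with $\eta>0$ says that the level set is exactly the arc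
\[
\zeta=-\sigma+\eta(\cot\vartheta+i),\qquad\eta=\frac{y-\vartheta}p,\qquad0<\vartheta<\min(y,\pi).
\]
It is smooth, with $d\eta/d\vartheta=-1/p\ne0$. For $\eta>0$ the derivative $dB/d\zeta=p+\frac1{\zeta+\sigma}$ has negative imaginary part and so is not zero. Along the arc $\operatorname{Im}B$ is constant, so $dB/d\vartheta$ is real and nonzero, and $\operatorname{Re}B$ is strictly monotone. It remains to find the ends.
\begin{itemize}
\item As $\vartheta\to0$: $\eta\to y/p>0$ and $\xi\to+\infty$, so $\operatorname{Re}B\to+\infty$.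
\item If $0<y<\pi$ and $\vartheta\to y$: $\eta\to0$ while $\cot\vartheta$ stays bounded, so $\zeta\to-\sigma$ and $\operatorname{Re}B\to-\infty$.
\item If $y=\pi$ and $\vartheta\to\pi$: $\eta\to0$ and $\eta\cot\vartheta=\frac{(\pi-\vartheta)\cot\vartheta}p\to-\frac1p$. Thus $\zeta\to-\sigma-\frac1p$ and
\[
\operatorname{Re}B\to p\big(-\sigma-\tfrac1p-1\big)+\log\tfrac1p-\log(1+\sigma)=x_1 .
\]
\item If $y>\pi$ and $\vartheta\to\pi$: $\eta\to(y-\pi)/p>0$ and $\xi\to-\infty$. The linear term $p\xi$ dominates the logarithm, so $\operatorname{Re}B\to-\infty$.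
\end{itemize}
So each level set is one arc. It is mapped injectively onto $(x_0,\infty)$ for $y=0$, onto $(x_1,\infty)+iy$ for $|y|=\pi$, and onto the whole line of height $y$ otherwise. As $Z\mapsto Z^2$ is injective on $\mathbb H$, this proves the first claim. Statements (i)--(iii) follow by taking $Z=\sqrt\zeta$, which has $\operatorname{Im}Z>0$ when $\eta>0$. In (iv), for $y>\pi$, $(\operatorname{Im}Z)^2=\frac{|\zeta|-\xi}2\to\infty$ and $\operatorname{Re}Z=\frac{\eta}{2\operatorname{Im}Z}\to0$.
\end{proof}

It is convenient to use the parameters $\kappa=\frac1{1+\sigma}\in(0,1)$ and $\lambda=p(1+\sigma)>0$. They determine $\sigma=\frac1\kappa-1$ and $p=\lambda\kappa$. Since $B_{p,\sigma}'(1)=2\big(p+\frac1{1+\sigma}\big)$, Lemma~\ref{lem:slits} and \eqref{eq:R} read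
\begin{equation}\label{eq:kl}
x_0=-\lambda\kappa+\log(1-\kappa),\qquad x_1=-\lambda-1-\log\lambda,\qquad R\big(\Sigma(x_0,x_1)\big)=4\kappa(1+\lambda).
\end{equation}

\section{Where to look for a counterexample}

This section explains the parameters of Theorem~\ref{thm:main}. It is heuristic, and the proof in Section~\ref{sec:proof} does not depend on it. We shear $B=B_{q,s^2}$ with $P=\frac{1-\varepsilon}Z+\varepsilon$, as in Proposition~\ref{prop:two}. The sheared domain will turn out to be $\Sigma(\tau_0,\tau_1)$, where, for $q\to0$ and $\varepsilon\to0$ with $\varepsilon\log\frac1q\to0$,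
\[
\tau_0\to-\tfrac2s\arctan\tfrac1s,\qquad\tau_1\to\tfrac2s\big(\tfrac\pi2-\arctan\tfrac1s\big).
\]
In the original domain the tips of the side slits have real part $-q(1+s^2)-1-\log(q(1+s^2))$, far to the right of $0$ (about $13.7$ for the values in Theorem~\ref{thm:main}). Seen from $0$ this domain is almost a strip with a slit, so $R(\Omega)$ is a little smaller than for the plane with the middle slit alone. The shear pulls the tips of the side slits back almost to the imaginary axis (Figure~\ref{fig:slits}), so $R(\widetilde\Omega)$ is larger than it would be if the side slits kept their tips.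

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\draw[very thick] (-2,0)--(-0.3,0);
\draw[very thick] (-2,1.2)--(2.7,1.2);
\draw[very thick] (-2,-1.2)--(2.7,-1.2);
\fill (0,0) circle (1.6pt) node[right] {$0$};
\node[above] at (2.4,1.2) {height $\pi$};
\node at (0.5,-2) {$\Omega=B(\mathbb H)$};
\draw[->] (3.6,0)--(4.8,0);
\node[above] at (4.2,0) {shear};
\begin{scope}[xshift=8cm]
\draw[very thick] (-2,0)--(-0.6,0);
\draw[very thick] (-2,1.2)--(0.25,1.2);
\draw[very thick] (-2,-1.2)--(0.25,-1.2);
\fill (0,0) circle (1.6pt) node[right] {$0$};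
\node[right] at (0.25,1.2) {$\tau_1+i\pi$};
\node[right] at (0.25,-1.2) {$\tau_1-i\pi$};
\node[below] at (-0.6,0) {$\tau_0$};
\node at (0.3,-2) {$\widetilde\Omega=\Sigma(\tau_0,\tau_1)$};
\end{scope}
\end{tikzpicture}
\caption{The original and the sheared three-slit plane (not to scale). The shear keeps heights. It moves the tip of the middle slit away from $0$ by a factor of about $2$ and pulls the tips of the two side slits far to the left. The inner mapping radius is the quotient $R(\widetilde\Omega)/R(\Omega)$.}
\label{fig:slits}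
\end{figure}

Does this suffice? Choose $\kappa,\lambda$ so that $x_0=\tau_0$ and $x_1=\tau_1$ in \eqref{eq:kl}. Since $\kappa(1+\lambda)=-x_0-\frac{\kappa^2}2-\frac{\kappa^3}3-\cdots$ and $R(\Omega)\to\frac4{1+s^2}$, formula \eqref{eq:ratio} gives in the limit
\[
\rho_O\approx(1+s^2)\,\kappa(1+\lambda)=(1+s^2)\tfrac2s\arctan\tfrac1s-(1+s^2)\big(\tfrac{\kappa^2}2+\cdots\big).
\]
For large $s$ the first term is $2+\frac4{3s^2}+O(s^{-4})$. In the second, $\kappa(1+\lambda)\approx\frac2{s^2}$, so it is about $\frac2{s^2(1+\lambda)^2}$. Altogether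
\[
\rho_O\approx2+\frac2{s^2}\Big(\frac23-\frac1{(1+\lambda)^2}\Big),
\]
which exceeds $2$ when $(1+\lambda)^2>\frac32$, that is, for $\lambda>\sqrt{3/2}-1=0.2247\ldots$. Here $\lambda$ is determined by $-\lambda-1-\log\lambda=\tau_1\approx\frac\pi s$, whose left side decreases in $\lambda$. As $s\to\infty$, $\lambda$ tends to the root of $\lambda+\log\lambda=-1$, which is larger than $0.27$ because $-1.27-\log0.27>0$. So large $s$ should work. Small $s$ makes $\lambda$ too small, while for large $s$ the gain is only of order $1/s^2$. For $s=20$ we have $\tau_1\approx0.152$, the value $\lambda=0.2468$ is admissible, $(1+\lambda)^2>1.554$, and the predicted excess is about $1.2\cdot10^{-4}$.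

The condition $q>0$ matters. For $q=0$ both domains are a strip with a slit, which corresponds to $\lambda=0$, and the bracket becomes negative. And $\varepsilon$ must be small compared with $1/\log\frac1q$, since the $\varepsilon B$ term moves $\tau_1$ by about $\varepsilon\log\frac1q$.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

We first identify the image of $f$ as a multiple of a three-slit plane $\Sigma(\tau_0,\tau_1)$. Then we bound the conformal radius of $\Sigma(\tau_0,\tau_1)$ from below by that of a slightly smaller three-slit plane with explicit parameters.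

\subsection*{The mapping and its image}

We have $B=B_{q,s^2}$ and
\[
B'(Z)=2Z\Big(q+\frac1{Z^2+s^2}\Big),\qquad A_0'(Z)=2q+\frac2{Z^2+s^2}=\frac{B'(Z)}Z .
\]
Hence $A'=PB'$ with $P=\frac{1-\varepsilon}Z+\varepsilon$, which satisfies $\operatorname{Re}P>0$ on $\mathbb H$ and $P(1)=1$. Also $A(1)=B(1)=0$ and $B'(1)>0$. By Lemma~\ref{lem:slits}, $\Omega=B(\mathbb H)$ is a three-slit plane, which meets every horizontal line in an interval. So Lemma~\ref{lem:shear} applies and $f\in S_H^O$. To find $\widetilde\Omega=f(\mathbb D)/c$ we need the limits of $\operatorname{Re}A$ at the ends of the arcs.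

For $w\in\mathbb H$ the point $iw$ lies in the upper half-plane, which $u\mapsto\frac{1+u}{1-u}$ maps to itself. So $\frac{1+iw}{1-iw}$ has argument in $(0,\pi)$, and
\[
0<\operatorname{Re}\operatorname{Arctan}w<\tfrac\pi2\qquad(w\in\mathbb H).
\]
Moreover $\operatorname{Arctan}w\to0$ as $w\to0$. If $w\to i\tau$ with $\tau>1$, then $\frac{1+iw}{1-iw}\to\frac{1-\tau}{1+\tau}<0$, and $\operatorname{Re}\operatorname{Arctan}w\to\frac\pi2$.

\emph{Right ends.} $\operatorname{Re}A_0$ is bounded below on $\mathbb H$ and $\operatorname{Re}B\to+\infty$, so $\operatorname{Re}A\to+\infty$.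

\emph{Left ends, $y\ne0,\pm\pi$.} By Lemma~\ref{lem:slits}(ii),(iv), $\operatorname{Re}Z\to0$ and $\operatorname{Re}B\to-\infty$. So $\operatorname{Re}A_0$ stays bounded above, and the term $\varepsilon\operatorname{Re}B$ gives $\operatorname{Re}A\to-\infty$. This is where $\varepsilon>0$ is used.

\emph{Left end, $y=0$.} Here $Z\to0$, and $\operatorname{Re}A$ tends to
\[
\tau_0=-(1-\varepsilon)\big(2q+\tfrac2s\arctan\tfrac1s\big)-\varepsilon\big(q+\log(1+\tfrac1{s^2})\big).
\]

\emph{Left ends, $y=\pm\pi$.} By the symmetry $A(\overline Z)=\overline{A(Z)}$ it suffices to take $y=\pi$. Here $Z\to i\sqrt{s^2+1/q}$, so $Z/s$ tends to a point $i\tau$ with $\tau>1$, and $\operatorname{Re}B$ tends to the value $x_1$ of Lemma~\ref{lem:slits} with $p=q$, $\sigma=s^2$. Therefore $\operatorname{Re}A$ tends to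
\[
\tau_1=(1-\varepsilon)\big(-2q+\tfrac2s(\tfrac\pi2-\arctan\tfrac1s)\big)+\varepsilon\big(-q(1+s^2)-1-\log(q(1+s^2))\big).
\]
Consequently $\widetilde\Omega=\Sigma(\tau_0,\tau_1)$.

\subsection*{A comparison domain}

Take
\[
\kappa=0.00400048,\qquad\lambda=0.2468,
\]
and let $x_0,x_1$ be given by \eqref{eq:kl}, that is, by Lemma~\ref{lem:slits} with $\sigma=\frac1\kappa-1$, $p=\lambda\kappa$. We check that $\Sigma(x_0,x_1)\subset\Sigma(\tau_0,\tau_1)$.

\emph{(a) $\tau_0\le x_0$.} Since $\arctan0.05>0.05-\frac{0.05^3}3>0.04995833$,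
\[
-\tau_0\ge(1-10^{-6})\cdot0.1\cdot0.04995833>0.004995827 .
\]
On the other hand $-\log(1-\kappa)=\kappa+\frac{\kappa^2}2+\frac{\kappa^3}3+\cdots$, so
\begin{align*}
-x_0&<(1+\lambda)\kappa+\frac{\kappa^2}2+\frac{\kappa^3}{3(1-\kappa)}\\
&<0.004987798465+0.000008001921+0.000000021428<0.004995822 .
\end{align*}

\emph{(b) $\tau_1\le x_1$.} We have $0.1\,(\frac\pi2-\arctan0.05)<0.1\,(1.570797-0.049958)=0.1520839$. Also $\log\frac1{401q}<15$, because $e^3>20$ gives $e^{15}>20^5>3\cdot10^6>\frac{10^9}{401}$. So
\[
\tau_1<0.1520839+0.000015<0.1521 .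
\]
On the other hand,
\[
-\log0.2468=\log4-\log0.9872>1.38629+0.0128+\tfrac{0.0128^2}2>1.39917 ,
\]
so $x_1>1.39917-1.2468=0.15237$.

\subsection*{Conclusion}

By (a) and (b), $\Sigma(x_0,x_1)\subset\Sigma(\tau_0,\tau_1)=\widetilde\Omega$. From \eqref{eq:ratio}, the monotonicity of $R$, \eqref{eq:kl}, and $R(\Omega)=2B'(1)=4\big(q+\frac1{401}\big)$ we obtain
\[
\rho_O(f)\ge\frac{4\kappa(1+\lambda)}{4\big(q+\frac1{401}\big)}=\frac{401\cdot0.004987798464}{1+401\cdot10^{-9}} .
\]
The numerator exceeds $2.000107$, so the right side exceeds $2.000106>2.0001$. \qed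

\section{All intermediate values: proof of Theorem~\ref{thm:interval}}

The idea is to join a given $f\in S_H^O$ to the identity through its dilations. Put $f_r(z)=f(rz)/r$ for $0<r\le1$. Then $f_r\in S_H^O$ and $\rho_O(f_r)=R(f(r\mathbb D))/r$. We show that this is continuous in $r\in(0,1]$ and tends to $1$ as $r\to0$.

\emph{Continuity.} We use two cases of the Carath\'eodory kernel theorem, for simply connected domains $\Omega_n\ne\mathbb C$ that all contain a fixed disk about $0$. If $\Omega_n$ increases and $\Omega=\bigcup\Omega_n\ne\mathbb C$, then $R(\Omega_n)\to R(\Omega)$. If $\Omega_n$ decreases and $\Omega$ is the component containing $0$ of $\operatorname{int}\bigcap\Omega_n$, then again $R(\Omega_n)\to R(\Omega)$. Let $\Omega_n=f(r_n\mathbb D)$. If $r_n\uparrow r\le1$, then $\bigcup f(r_n\mathbb D)=f(r\mathbb D)$. If $r_n\downarrow r<1$, then, since $f$ is injective and a homeomorphism onto its open image,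
\[
\operatorname{int}\bigcap f(r_n\mathbb D)=\operatorname{int}f(\{|z|\le r\})=f(r\mathbb D).
\]
So $R(f(r_n\mathbb D))\to R(f(r\mathbb D))$ in both cases. As $R(f(r\mathbb D))$ is monotone in $r$, this proves continuity.

\emph{The limit at $0$.} For $r<1$ let $\delta_r=\max_{|z|\le1}|f_r(z)-z|$. Since $h'(0)=1$ and $g'(0)=0$, $\delta_r\to0$ as $r\to0$. The open set $f_r(\mathbb D)$ lies in the disk $\{|w|\le1+\delta_r\}$, hence in the open one. Now let $\delta_r<1$ and $|w|<1-\delta_r$. On $|z|=1$ we have $|f_r(z)-z|\le\delta_r<1-|w|\le|z-w|$, so $f_r-w$ and $z-w$ are homotopic on the circle without zeros, and $f_r-w$ has winding number $1$. If $w$ were not in $f_r(\mathbb D)$, then $f_r-w$ would have no zero on $\overline{\mathbb D}$ and winding number $0$. So $w\in f_r(\mathbb D)$. By monotonicity $1-\delta_r\le\rho_O(f_r)\le1+\delta_r$.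

By the intermediate value theorem every number strictly between $1$ and $\rho_O(f)$ is a value of $\rho_O$. The value $1$ is attained by the identity. Hence the set of values is an interval, and by Proposition~\ref{prop:half} and Theorem~\ref{thm:main} it contains $[\frac12,2.0001]$. \qed

\section{A lower bound: proof of Theorem~\ref{thm:lower}}

By \eqref{eq:schwarz} it suffices to find an analytic $G:\mathbb D\to f(\mathbb D)$ with $G(0)=0$ and $|G'(0)|=\frac n{n+1}$. We obtain $G$ by moving each boundary point $f(e^{it})$ along the tangent line of the boundary curve, and we then control its values by a winding number count.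

\subsection*{Reduction and boundary regularity}

Replace $f(z)$ by $e^{-i\gamma}f(e^{i\gamma}z)$. This replaces $h$ by $e^{-i\gamma}h(e^{i\gamma}z)$ and $g$ by $e^{i\gamma}g(e^{i\gamma}z)$, and multiplies the dilatation $e^{i\theta}z^n$ by $e^{i(n+2)\gamma}$. It changes neither $\rho_O$ nor the hypotheses. With $\gamma=-\theta/(n+2)$ we may therefore assume
\[
g'=z^nh',\qquad g=\frac{z^{n+1}}{n+1}+\cdots .
\]
Since $h'$ extends continuously to $\overline{\mathbb D}$, so do $g'$, $h$, $g$ and $f$. Integrating $h'$ and $g'$ along arcs of $|z|=r$ and letting $r\to1$, we see that $t\mapsto h(e^{it})$ and $t\mapsto g(e^{it})$ are of class $C^1$, with the derivatives obtained by formal differentiation. Hence $t\mapsto f(e^{it})$ is of class $C^1$.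

\subsection*{The function $G$}

Put $\nu=\nu(t)=e^{int/2}$ for $t\in\mathbb R$. For $z=e^{it}$ we have
\begin{equation}\label{eq:tangent}
\nu\,\frac d{dt}f(e^{it})=i\nu\big(zh'-\overline{zg'}\big)=i\big(\nu zh'-\overline{\nu zh'}\big)\in\mathbb R,
\end{equation}
because $\nu\,\overline{z\,z^nh'}=\overline{\nu zh'}$. So where the boundary curve has a nonzero derivative, its tangent has the direction $\overline\nu=e^{-int/2}$ up to sign, and this direction turns clockwise as $t$ increases. Informally, the boundary bends into the domain, and its tangent lines locally pass through the domain. We therefore look for $G$ with $G(e^{it})$ on the tangent line at $f(e^{it})$. The function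
\[
G=h-\frac g{z^n}
\]
does this, since on $|z|=1$, where $\nu\overline z^n=\overline\nu$,
\begin{equation}\label{eq:real}
\nu(f-G)=\nu\overline g+\nu\overline z^ng=\nu\overline g+\overline\nu g\in\mathbb R .
\end{equation}
Moreover $G$ is analytic in $\mathbb D$, $G(0)=0$ and $G'(0)=1-\frac1{n+1}=\frac n{n+1}$. Both $G$ and
\[
G'=h'-\frac{g'}{z^n}+\frac{ng}{z^{n+1}}=\frac{ng}{z^{n+1}}
\]
extend continuously to $\overline{\mathbb D}$, and $t\mapsto G(e^{it})$ is of class $C^1$.

Two examples illustrate the choice of $G$. For $f(z)=z+\frac{\overline z^{\,n+1}}{n+1}$ we get $G(z)=\frac n{n+1}z$. This $f$ is injective on $\overline{\mathbb D}$, since for distinct $z_1,z_2\in\overline{\mathbb D}$ the integral of $\zeta^n$ along the segment between them has modulus less than $|z_1-z_2|$. The modulus $|f(e^{it})|=|e^{i(n+2)t}+\frac1{n+1}|$ has minimum $\frac n{n+1}$. So $G(\mathbb D)$ is the largest disk about $0$ in $f(\mathbb D)$; it touches the boundary at $n+2$ points. For $f_*$ of Proposition~\ref{prop:half}, with $n=1$,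
\[
h=\tfrac1{16}(Z-1)(Z^2+3Z+4),\qquad\frac gz=\tfrac1{16}(Z-1)(Z+1)^2,
\]
so $G=\frac1{16}(Z-1)(Z+3)=K$ is exactly the conformal map onto $f_*(\mathbb D)$ found there (although $f_*$ is not regular enough at the boundary for Theorem~\ref{thm:lower}).

\subsection*{The values of $G$}

\begin{proposition}\label{prop:G}
$G(\mathbb D)\subset f(\overline{\mathbb D})$.
\end{proposition}

\begin{proof}
Suppose that $G$ takes in $\mathbb D$ a value outside the compact set $f(\overline{\mathbb D})$. Since $G$ is an open map, $G(\mathbb D)\setminus f(\overline{\mathbb D})$ is a nonempty open set. The $C^1$ curve $G(\partial\mathbb D)$ has measure zero, so there is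
\[
w_0\in G(\mathbb D),\qquad w_0\notin f(\overline{\mathbb D})\cup G(\partial\mathbb D).
\]
We show that $G(e^{it})-w_0$ has winding number at most $0$, which contradicts the argument principle. For $t\in\mathbb R$ put
\[
\varphi(t)=\nu\big(f(e^{it})-w_0\big)=x+iy,\qquad\psi(t)=\nu\big(G(e^{it})-w_0\big).
\]
Both are free of zeros, and by \eqref{eq:real}
\[
\operatorname{Im}\psi=\operatorname{Im}\varphi=y .
\]
Here $y(t)=0$ means that $w_0$ lies on the line through $f(e^{it})$ in the direction $\overline\nu$. The plan is to count these $t$ by means of $\varphi$ and to use the count for $\psi$.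

\emph{The zeros of $y$.} Since $\nu'=\frac{in}2\nu$, \eqref{eq:tangent} gives $\varphi'=\frac{in}2\varphi+(\text{a real function})$. Taking imaginary parts,
\begin{equation}\label{eq:ode}
y'=\frac n2\,x .
\end{equation}
As $f-w_0$ has no zero on $\overline{\mathbb D}$, the curve $f(e^{it})-w_0$ has winding number $0$ about $0$. So a continuous argument $\alpha$ of $\varphi$ increases by exactly $n\pi$ over every interval of length $2\pi$. We have $y=0$ exactly when $\alpha\in\pi\mathbb Z$, and then $x\ne0$ and, by \eqref{eq:ode},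
\[
\alpha'=\frac{xy'-yx'}{x^2+y^2}=\frac n2>0 .
\]
Hence $\alpha$ crosses each level $k\pi$, $k\in\mathbb Z$, only upwards, and therefore at most once. As $n\ge1$, there is $t_0$ with $y(t_0)=0$, say $\alpha(t_0)=k\pi$. Then $\alpha(t_0+2\pi)=(k+n)\pi$, and in between $\alpha$ lies strictly between these values and takes each of $(k+1)\pi,\dots,(k+n-1)\pi$ exactly once. So the zeros of $y$ cut $[t_0,t_0+2\pi]$ into exactly $n$ intervals, and $y$ vanishes at their end points only.

\emph{The argument of $\psi$.} In the interior of each of these $n$ intervals $\operatorname{Im}\psi=y\ne0$, so $\psi$ stays in the open upper or lower half-plane. At the end points $\psi$ is real and nonzero. Hence $\arg\psi$ changes by at most $\pi$ on each interval, and by at most $n\pi$ over $[t_0,t_0+2\pi]$. Since $\arg\nu$ increases by $n\pi$, the winding number of $G(e^{it})-w_0=\psi/\nu$ about $0$ is at most $\frac{n\pi-n\pi}{2\pi}=0$. By the argument principle, applied on $|z|=r$ with $r$ near $1$, $G-w_0$ has no zero in $\mathbb D$. This contradicts $w_0\in G(\mathbb D)$.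
\end{proof}

\subsection*{Conclusion}

By continuity and compactness $f(\overline{\mathbb D})=\overline{f(\mathbb D)}$. Since $G(\mathbb D)$ is open, Proposition~\ref{prop:G} and the hypothesis on $f(\mathbb D)$ give
\[
G(\mathbb D)\subset\operatorname{int}\overline{f(\mathbb D)}=f(\mathbb D).
\]
By \eqref{eq:schwarz}, $\rho_O(f)\ge|G'(0)|=\frac n{n+1}\ge\frac12$.

It remains to justify the example in the statement. If $f$ is injective on $\overline{\mathbb D}$, then $J=f(\partial\mathbb D)$ is a Jordan curve. The connected open set $f(\mathbb D)$ is bounded, disjoint from $J$, and has its boundary in $J$, so it is the bounded component of $\mathbb C\setminus J$. Every point of $J$ is also a boundary point of the unbounded component and so is not interior to $f(\mathbb D)\cup J=\overline{f(\mathbb D)}$. Hence $f(\mathbb D)=\operatorname{int}\overline{f(\mathbb D)}$. \qed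

\begin{remark}
The hypotheses of Theorem~\ref{thm:lower} enter as follows. The form $z^n$ of the dilatation on $|z|=1$ gives \eqref{eq:tangent}, and $G$ is chosen to fit it through \eqref{eq:real}. The continuity of $h'$ on $\overline{\mathbb D}$ makes the counting along $\partial\mathbb D$ possible. The condition $f(\mathbb D)=\operatorname{int}\overline{f(\mathbb D)}$ is used only to pass from the closure of $f(\mathbb D)$ to $f(\mathbb D)$, and it excludes slits.
\end{remark}

\begin{thebibliography}{9}
\bibitem{OP} Source of Open Problem~5: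
\url{https://springerlink.bibliotecabuap.elogim.com/content/pdf/10.1007/978-81-322-2113-5_2.pdf?pdf=inline+link}
(doi:\url{10.1007/978-81-322-2113-5_2.pdf?pdf=inline+link}).
\end{thebibliography}

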